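\title{Counting cycle lengths in graphs with $2n-2$ edges}

\begin{abstract}
We study graphs with $n$ vertices and $2n-2$ edges in which no proper induced subgraph has minimum degree $3$. We prove the conjecture that every such graph has cycles of at least $\log_2 n$ distinct lengths. We also show that if the graph has $n\ge 4$ vertices, $q$ odd cycle lengths and $p$ even cycle lengths, then $n\le (q+1)^2 2^{p}+1$, and we give examples with at most $3\log_2(n/3)+2$ cycle lengths. Apart from Menger's theorem, the proofs are self-contained.
\end{abstract}

\section{Introduction}\label{sec:intro}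

All graphs are finite and simple. A \emph{proper induced subgraph} of $G$ is a subgraph $G[S]$ induced on a set $S\subsetneq V(G)$. We call a graph $G$ \emph{critical} if it has $n$ vertices, $2n-2$ edges, and no proper induced subgraph whose minimum degree equals $3$.

The number $2n-2$ is a threshold. Call a graph \emph{$2$-degenerate} if each of its nonempty induced subgraphs has a vertex of degree at most $2$. A $2$-degenerate graph on $n\ge 2$ vertices has at most $2n-3$ edges: delete vertices of degree at most $2$ until two vertices remain; this removes at most $2(n-2)$ edges and leaves at most one. So $2n-2$ edges are just enough to force an induced subgraph of minimum degree at least $3$, and in a critical graph the only such subgraph is the whole graph (Lemma~\ref{lem:basic}).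

How rich is the cycle structure of a critical graph? A wheel, that is, a cycle together with a vertex adjacent to all its vertices, is critical and has cycles of all lengths $3,\dots,n$. This is far from typical. Bollob\'as and Brightwell showed that every critical graph on $n$ vertices contains a cycle of length at least $4\log_2 n-o(\log n)$, and that there are critical graphs with no cycle of length at least $4\log_2 n+O(1)$; the latter have only $O(\log n)$ cycle lengths. One might hope that all lengths up to some multiple of $\log n$ occur, but Narins, Pokrovskiy and Szab\'o showed that infinitely many critical graphs contain no cycle on $23$ vertices, and that $23$ can be replaced by any larger odd number. Since prescribed lengths may be missing, it is natural to count the lengths instead. The following conjecture is posed in \cite{source}: \emph{every critical graph on $n$ vertices has cycles of at least $\log_2 n$ distinct lengths.} We prove it.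

\begin{theorem}\label{thm:A}
Every critical graph on $n$ vertices has cycles of at least $\log_2 n$ distinct lengths. Equality holds for $K_4$.
\end{theorem}

The proof finds most of the lengths among the even ones, in the following sense.

\begin{theorem}\label{thm:B}
Let $G$ be a critical graph on $n\ge 4$ vertices with exactly $q$ odd and $p$ even cycle lengths. Then $n\le (q+1)^2\,2^{p}+1$. Hence $G$ has at least $\log_2(n-1)-2\log_2(q+1)$ even cycle lengths.
\end{theorem}

\begin{proposition}\label{prop:C}
For every $h\ge1$ there is a critical graph on $n=3\cdot 2^h$ vertices with at most $3\log_2(n/3)+2$ cycle lengths.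
\end{proposition}

So the order of magnitude in Theorem~\ref{thm:A} is right, and the constant in front of $\log_2 n$ cannot exceed $3$. Since $(q+1)^2+1\le 2^q$ for $q\ge 6$, Theorem~\ref{thm:B} implies Theorem~\ref{thm:A} for graphs with at least six odd cycle lengths. The finer arguments below are there for graphs with few odd lengths.

Both hypotheses are needed. Join two adjacent vertices $x,y$ to each of $n-2$ further, pairwise nonadjacent vertices. This graph is $2$-degenerate, has $2n-3$ edges, and has only cycles of lengths $3$ and $4$. Adding an edge between two of the $n-2$ vertices gives $2n-2$ edges and creates a $K_4$, and all cycles still have length at most $5$.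

The results quoted above are not used. Section~\ref{sec:model} proves Proposition~\ref{prop:C} and shows the counting idea on one of its graphs. Section~\ref{sec:structure} shows that in a critical graph other than a wheel the vertices of degree $3$ induce a forest. Section~\ref{sec:frames} develops the counting tool, called a frame, and Sections~\ref{sec:one}--\ref{sec:double} construct frames according to the number of components of the forest.

\section{A tree and an edge}\label{sec:model}

For $h\ge 1$ let $T$ be the tree in which all inner vertices have degree $3$ and all leaves are at distance $h$ from a central vertex. Let $G_h$ be obtained from $T$ by adding two vertices $x,y$, the edge $xy$, and all edges from $\{x,y\}$ to the leaves of $T$; see Figure~\ref{fig:G2}.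

\begin{proof}[Proof of Proposition~\ref{prop:C}]
The tree $T$ has $3\cdot 2^{h-1}$ leaves and $1+3(1+2+\dots+2^{h-1})=3\cdot2^h-2$ vertices. So $G_h$ has $n=3\cdot 2^h$ vertices and $(n-3)+n+1=2n-2$ edges. Let $S$ induce a subgraph of minimum degree $3$. Then $|S|\geq 4$, so $S$ meets $T$. Every vertex of $T$ has degree $3$ in $G_h$, so with a vertex of $T$ the set $S$ contains all its neighbors. As $T$ is connected, $S$ contains $V(T)$, and then $x$ and $y$. So $S$ is the whole vertex set, and $G_h$ is critical.

Every cycle meets $\{x,y\}$, and deleting $x$ and $y$ from it leaves one or two paths of $T$ whose ends are leaves. Such paths have even length at most $2h$. A cycle through exactly one of $x,y$ therefore has even length between $4$ and $2h+2$; a cycle using the edge $xy$ has odd length between $3$ and $2h+3$; and a cycle through $x$ and $y$ that avoids the edge $xy$ has even length between $4$ and $4h+4$. This leaves at most $h+1$ odd and $2h+1$ even lengths, in total $3h+2=3\log_2(n/3)+2$.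
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9, v/.style={circle,fill,inner sep=1.5pt}]
\node[v,label=above:$m$] (m) at (0,3) {};
\node[v,label=below:$x$] (x) at (-1.2,-0.6) {};
\node[v,label=below:$y$] (y) at (1.2,-0.6) {};
\draw (x)--(y);
\foreach \i/\s in {1/-3,2/0,3/3} {
  \node[v,label=45:$a_{\i}$] (a\i) at (\s,2.2) {};
  \draw[thick] (m)--(a\i);
  \foreach \j/\d/\w in {1/-0.8/135,2/0.8/45} {
    \node[v,label=\w:$b_{\i\j}$] (b\i\j) at (\s+\d,1.2) {};
    \draw[thick] (a\i)--(b\i\j);
    \draw[gray] (b\i\j)--(x) (b\i\j)--(y);
  }
}
\end{tikzpicture}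
\caption{The critical graph $G_2$ on $12$ vertices: a tree (thick edges) whose six leaves are joined to both ends of an edge $xy$.}\label{fig:G2}
\end{figure}

The graph $G_2$ also shows why there cannot be too few lengths. Root $T$ at the leaf $b_{11}$. If another leaf $b$ has depth $d$, the path from $b_{11}$ to $b$ closes up through $y$ to a cycle of length $d+2$, and through the edge $yx$ to a cycle of length $d+3$. Call $g(b)=d+2$ the \emph{weight} of $b$. Two mechanisms produce lengths.

\emph{Different weights give odd lengths.} Each weight $g$ gives the two lengths $g$ and $g+1$, one of which is odd. In $G_2$ the leaf $b_{12}$ has weight $4$ and the leaves $b_{21},b_{22},b_{31},b_{32}$ have weight $6$; we obtain the lengths $4,5,6,7$. An odd number $o$ arises only from the weights $o-1$ and $o$. So if $\tau$ is the number of odd cycle lengths that are at least $5$, then at most $2\tau$ weights $g\ge 4$ occur.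

\emph{Equal weights give even lengths.} Two leaves of weight $g$ lie on a cycle through $y$ of length $2(g-1-\delta)$, where $\delta$ is the depth of the vertex at which their paths from the root part. For $g=6$, the pair $b_{21},b_{22}$ parts at $a_2$, of depth $3$, and gives length $4$; the pair $b_{21},b_{31}$ parts at $m$, of depth $2$, and gives length $6$. Since every vertex has at most two children, a set of $k$ leaves has at least $\log_2 k$ parting depths: pass to the larger branch at the first parting vertex and repeat. So at most $2^p$ leaves have the same weight, where $p$ is the number of even cycle lengths.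

In $G_h$ there are $n/2-1$ leaves other than the root, all of weight at least $4$, so $n\le 4\tau2^p+2$. This is a bound of the kind stated in Theorem~\ref{thm:B}. Theorem~\ref{thm:A} asks for $n\le 2^{\tau+1}2^p$, since with the triangles there are $1+\tau+p$ lengths. For $\tau\in\{1,2\}$ we have $4\tau=2^{\tau+1}$, and the additive term spoils the bound. We will gain the missing room by looking at the weights that are carried by more than $2^{p-1}$ leaves.

In a general critical graph three things change. The vertices of degree $3$ form a forest rather than one tree. The single vertex $y$ is replaced by a second rooted tree, through which the cycles return. And the two ways of closing a path, of consecutive lengths, have to be found.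

\section{The structure of critical graphs}\label{sec:structure}

For $n=1$ Theorem~\ref{thm:A} asks for no cycle at all, and for $n=2,3$ no simple graph has $2n-2$ edges. From now on $G=(V,E)$ is a critical graph on $n\ge4$ vertices. We write $e(H)$ for the number of edges of $H$, $e(X,Y)$ for the number of edges between disjoint sets $X,Y$, and
\[
A=\{v\in V: \deg v=3\},\qquad W=V\setminus A .
\]
Recall that a graph is \emph{$2$-connected} if it has at least three vertices and stays connected after the deletion of at most one vertex.

\begin{lemma}\label{lem:basic}
\begin{enumerate}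
\item[(a)] Every proper induced subgraph of $G$ is $2$-degenerate.
\item[(b)] $e(G[S])\le 2|S|-3$ whenever $2\le |S|\le n-1$.
\item[(c)] $G$ has minimum degree $3$, all vertices of $W$ have degree at least $4$, and every vertex of $W$ has a neighbor in $A$.
\item[(d)] $G$ is $2$-connected.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose that $\emptyset\ne S\subsetneq V$ and $G[S]$ has minimum degree at least $3$. Delete the vertices of $S$ one at a time until one is left. A deletion lowers the minimum degree by at most $1$, and the final minimum degree is $0$. So the last set with minimum degree at least $3$ has minimum degree exactly $3$, which is excluded.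

(b) This is (a) together with the edge bound for $2$-degenerate graphs from Section~\ref{sec:intro}.

(c) A vertex $v$ of degree at most $2$ would give $e(G-v)\ge 2(n-1)-2$, against (b). The average degree $(4n-4)/n$ is less than $4$, so $A\ne\emptyset$. If $w\in W$ had no neighbor in $A$, then $G-w$ would have minimum degree at least $3$, against (a).

(d) If $V=P\sqcup Q$ with $P,Q\neq\emptyset$ and $e(P,Q)=0$, then (b) gives $e(G)\le (2|P|-2)+(2|Q|-2)=2n-4$. If $V\setminus\{v\}=P\sqcup Q$ with $P,Q\neq\emptyset$ and $e(P,Q)=0$, then (b) applied to $P\cup\{v\}$ and $Q\cup\{v\}$ gives $e(G)\le (2|P|-1)+(2|Q|-1)=2n-4$. Both contradict $e(G)=2n-2$.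
\end{proof}

\subsection*{Excess}
It is convenient to read Lemma~\ref{lem:basic}(b) from the side of the deleted vertices. For $X\subseteq V$ define the \emph{excess}
\[
\varepsilon(X)=\#\{\text{edges with at least one end in } X\}-2|X| .
\]
Then $e(G-X)=2|V\setminus X|-2-\varepsilon(X)$, so the excess measures by how much $G-X$ falls short of the critical edge count. A nonempty set of excess at most $0$ must be almost everything; this is the source of all structural information below.

\begin{lemma}\label{lem:excess}
\begin{enumerate}
\item[(a)] Let $X\neq\emptyset$. Then $\varepsilon(X)\ge1$ if $|V\setminus X|\ge2$, $\varepsilon(X)=0$ if $|V\setminus X|=1$, and $\varepsilon(V)=-2$.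
\item[(b)] $\varepsilon(X\cup Y)=\varepsilon(X)+\varepsilon(Y)-\varepsilon(X\cap Y)-e(X\setminus Y,Y\setminus X)$. For pairwise disjoint sets, the excess of the union is the sum of the excesses minus the number of edges between different sets.
\item[(c)] $\varepsilon(D\cup\{v\})=\varepsilon(D)+\deg_{G-D}(v)-2$ for $v\notin D$.
\item[(d)] $\varepsilon(Z)\ge2$ for $\emptyset\ne Z\subseteq W$.
\item[(e)] If $X\subseteq A$, then $\varepsilon(X)=1$ when $G[X]$ is a tree and $\varepsilon(X)=0$ when $G[X]$ is a cycle.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Compare the formula for $e(G-X)$ with Lemma~\ref{lem:basic}(b) in the first case and with $e(G-X)=0$ in the other two.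

(b) The terms $2|\cdot|$ cancel. An edge with an end in $X\cap Y$ is counted for all four sets $X,Y,X\cup Y,X\cap Y$. An edge between $X\setminus Y$ and $Y\setminus X$ is counted for $X$, $Y$ and $X\cup Y$. Any other edge meeting $X\cup Y$ is counted for $X\cup Y$ and exactly one of $X,Y$. The second statement follows by induction, as $\varepsilon(\emptyset)=0$.

(c) The edges meeting $D\cup\{v\}$ but not $D$ are the edges at $v$ in $G-D$.

(d) For $Z=\{w\}$ the excess is $\deg w-2\ge2$. For $|Z|\ge2$ we have $Z\neq V$, so at least $4|Z|-e(G[Z])\ge 2|Z|+3$ edges meet $Z$.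

(e) The number of edges meeting $X$ is $3|X|-e(G[X])$, and $e(G[X])$ is $|X|-1$ or $|X|$.
\end{proof}

We use (a) mostly backwards: a nonempty set of excess at most $0$ misses at most one vertex, one of excess $0$ misses exactly one, and one of excess $1$ misses at least two.

\subsection*{Tight graphs}
A graph on $h\ge2$ vertices is \emph{tight} if it is $2$-degenerate and has $2h-3$ edges. By Lemmas~\ref{lem:basic}(a) and~\ref{lem:excess}(a),
\begin{equation}\label{eq:tight}
\text{if } X\ne\emptyset \text{ and } \varepsilon(X)=1, \text{ then } G-X \text{ is tight.}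
\end{equation}
Tight graphs will supply the trees and paths along which our cycles return.

\begin{lemma}\label{lem:tight}
Let $H$ be a tight graph on $h$ vertices.
\begin{enumerate}
\item[(a)] If $h=2$, then $H$ is an edge. If $h\ge3$, then $H$ is $2$-connected and contains a triangle. In both cases $H$ and all graphs $H-v$ are connected.
\item[(b)] If $a\neq b$ are vertices and $H-\{a,b\}$ has a connected subgraph on at least two vertices, then $H$ has an $a$--$b$ path of length at least $3$.
\item[(c)] If $xy_1y_2$ is a triangle, then $H$ has a spanning tree $B$, not containing the edge $y_1y_2$, such that the path in $B$ from any vertex $v\ne x$ to $x$ ends with an edge $y_ix$ and avoids $y_{3-i}$.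
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Delete vertices of degree at most $2$ until two vertices remain. Since $H$ has $2(h-2)+1$ edges, each deleted vertex has degree exactly $2$ and the last two vertices are adjacent. Read backwards, $H$ is built from an edge by adding vertices with exactly two neighbors. The first step creates a triangle, and adding a vertex with two neighbors to a $2$-connected graph keeps it $2$-connected.

(b) Let $D$ be a component of $H-\{a,b\}$ with $|D|\ge2$. Both $a$ and $b$ have neighbors in $D$, for otherwise one of them would separate $D$ from the other. If $a$ and $b$ had no distinct neighbors $d,d'$ in $D$, then both would have a single neighbor $d$ in $D$, the same for both, and $d$ would separate $D\setminus\{d\}$ from $a$. So $d,d'$ exist, and we join them by a path in $D$.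

(c) Take a spanning tree of the connected graph $H-x$ that contains $y_1y_2$, delete this edge, and add $x$, $xy_1$ and $xy_2$.
\end{proof}

\subsection*{Wheels and forests}

\begin{proposition}\label{prop:wheel}
If $G[A]$ contains a cycle, then $G$ is a wheel, and Theorems~\ref{thm:A} and~\ref{thm:B} hold for $G$.
\end{proposition}

\begin{proof}
A shortest cycle $C$ of $G[A]$ is induced, so it has excess $0$ and misses exactly one vertex. Each vertex of $C$ has its third neighbor outside $C$, so $G$ is a wheel. The hub together with a path of $j$ vertices of $C$, for $2\le j\le n-1$, gives all lengths $3,\dots,n$, and $n-2\ge\log_2 n$ for $n\geq 4$. Here $q=\lfloor (n-1)/2\rfloor\ge n/2-1$ and $p\ge1$, so $(q+1)^22^p\ge n^2/2\ge n$.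
\end{proof}

\emph{From now on $G[A]$ is a forest}, with components $T_1,\dots,T_\kappa$; we use the same letters for their vertex sets. Each component $T$ has excess $1$, so $G-T$ is tight. An \emph{end} of $T$ is a vertex of degree $1$ in $T$; if $|T|\ge2$, there are at least two ends.

The graph $G$ contains a triangle. Indeed, if $G-T$ has at least three vertices, Lemma~\ref{lem:tight}(a) gives one. Otherwise $G-T$ is an edge $xy$; then $|T|\ge2$ because degrees are at least $3$, and an end of $T$ is adjacent to both $x$ and $y$.

Let $\mathcal L$ be the set of cycle lengths of $G$ and $c=|\mathcal L|$. Let $p$ be the number of even lengths and $\tau$ the number of odd lengths that are at least $5$, so that $q=\tau+1$ and $c=1+\tau+p$. Let $M_0$ be the largest even and $M_1$ the largest odd length. It remains to prove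
\begin{equation}\tag{A}\label{eq:A}
n\le 2^c=2^{\tau+1}\,2^p
\end{equation}
and
\begin{equation}\tag{B}\label{eq:B}
n\le(\tau+2)^2\,2^p+1 .
\end{equation}

\section{Frames}\label{sec:frames}

Let $T$ be a component of $G[A]$. All edges leaving $T$ go to $W$. Several of them may end at the same vertex, and we pull these ends apart. Let $\widehat T$ be the tree obtained from $T$ by adding, for each edge $ty$ of $G$ with $t\in T$ and $y\in W$, a new leaf $s$ attached to $t$; we call $t$ the \emph{base} and $y=\lambda(s)$ the \emph{label} of $s$. The \emph{$T$-leaves} are the leaves of $\widehat T$. All vertices of $T$ have degree $3$ in $\widehat T$, so there are $3|T|-2(|T|-1)=|T|+2$ leaves. Leaves with the same base have different labels. If $|T|\ge2$, every vertex of $T$ is the base of at most two leaves, and every end of $T$ is the base of exactly two.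

In a rooted tree every vertex counts as its own descendant, and the \emph{meet} of a set of vertices is the deepest vertex that has all of them as descendants. The distance between two vertices is the sum of their depths minus twice the depth of their meet.

\begin{definition}\label{def:frame}
A \emph{frame} consists of a component $T$ of $G[A]$, a $T$-leaf $z$, a nonempty set $S$ of $T$-leaves with $z\notin S$, a rooted tree $B\subseteq G-T$ containing the labels of all leaves in $S$, and an integer $\pi\ge0$, subject to the following condition. Root $\widehat T$ at $z$, and let $\alpha$ and $\beta$ denote depth in $\widehat T$ and in $B$. For $s\in S$ write $\beta(s)=\beta(\lambda(s))$ and define the \emph{weight} $g(s)=\alpha(s)+\beta(s)+\pi$. The condition is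
\begin{equation}\tag{F}\label{eq:F}
g(s)\in\mathcal L\ \text{ and }\ g(s)+1\in\mathcal L\qquad\text{for all } s\in S.
\end{equation}
The \emph{support} of the frame is $T\cup V(B)$, and its \emph{classes} are the sets $S[g]=\{s\in S:g(s)=g\}$.
\end{definition}

In $\widehat T$ every vertex of $T$ has exactly two children; this is where the degree $3$ produces the base $2$ of the logarithm. Note that $\alpha(s)\ge2$, with equality only if $s$ has the same base as $z$. By \eqref{eq:F}, a frame forces $p\ge1$, so $M_0$ is defined, and $M_0\ne M_1$ by parity.

The shift $\pi$ accounts for the part of a cycle outside the support. Suppose that $\lambda(z)\notin V(B)$. A \emph{return path} is a path from $\lambda(z)$ to the root of $B$ that meets $T\cup V(B)$ only in the root. Going from $\lambda(z)$ to the base of $z$, through $T$ to the base of $s$, to $\lambda(s)$, through $B$ to the root, and back along the return path, we see: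
\begin{equation}\label{eq:return}
\text{a return path of length } j \text{ gives } \alpha(s)+\beta(s)+j\in\mathcal L \text{ for all } s\in S.
\end{equation}
Thus return paths of lengths $\pi$ and $\pi+1$ imply \eqref{eq:F}.

\subsection*{Cycles through two leaves}
For $X\subseteq S$ with $|X|\ge2$ let $u(X)\in T$ be the meet of $X$ in $\widehat T$, let $v(X)$ be the meet in $B$ of the labels of $X$, and put
\[
\omega(X)=\pi+\alpha(u(X))+\beta(v(X)),\qquad \omega(s,t)=\omega(\{s,t\}).
\]
If $X\subseteq Y$, then $u(X),v(X)$ are descendants of $u(Y),v(Y)$, so $\omega(X)\ge\omega(Y)$.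

Let $s,t\in S$ be distinct. The path of $T$ between their bases, the two edges from the bases to the labels, and the path of $B$ between the labels form a cycle of $G$ inside the support: the bases differ or the labels differ, so it has at least three vertices. Its length is the distance of $s,t$ in $\widehat T$ plus the distance of their labels in $B$, that is,
\begin{equation}\label{eq:length}
\ell(s,t)=g(s)+g(t)-2\,\omega(s,t)\in\mathcal L .
\end{equation}
In Section~\ref{sec:model} the tree $B$ was a single vertex, and the longest cycle within a class came from any pair that parted at the first opportunity. Now two trees are involved, and we need a pair that parts as early as possible in both.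

\begin{lemma}\label{lem:pair}
Let $X\subseteq S$ with $|X|\ge2$. There are $a,b\in X$ with $u(\{a,b\})=u(X)$ and $v(\{a,b\})=v(X)$. Hence $\omega(X)$ is the minimum of $\omega(s,t)$ over pairs in $X$.
\end{lemma}

\begin{proof}
Split $X=L\sqcup R$ according to the two children of $u(X)$. Both parts are nonempty, and every pair in $L\times R$ has meet $u(X)$. Suppose that no such pair has labels with meet $v=v(X)$. Then the two labels of each pair in $L\times R$ are descendants of a common child of $v$. Fix $a\in L$; all labels of $R$ lie below the child of $v$ above $\lambda(a)$. Fixing $b\in R$, we find that all labels of $L$ lie below that same child. This contradicts the definition of $v$.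
\end{proof}

Call a class \emph{full} if it has more than $2^{p-1}$ elements. Since $p\ge1$, a full class has at least two elements.

\begin{lemma}\label{lem:class}
Every class has at most $2^p$ elements. If $S[g]$ is full, then $M_0=2g-2\omega(S[g])$, and the support of the frame contains a cycle of length $M_0$.
\end{lemma}

\begin{proof}
For nonempty $X\subseteq S[g]$ let $f(X)$ be the number of values of $\ell$ on pairs in $X$. We show $|X|\le2^{f(X)}$ by induction on $|X|$; the case $|X|=1$ reads $1\le 2^0$. Let $|X|\ge2$, split $X$ according to the two children of $u(X)$, and let $L$ be a largest part. Pairs $s,t\in L$ meet strictly below $u(X)$, so $\omega(s,t)\ge\omega(X)+1$ and $\ell(s,t)<2g-2\omega(X)$. By Lemma~\ref{lem:pair} the number $2g-2\omega(X)$ is a value of $\ell$ on $X$. Hence $f(X)\ge f(L)+1$ and $|X|\le2|L|\le2^{f(L)+1}\le2^{f(X)}$.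

All values of $\ell$ on $S[g]$ are even cycle lengths, so $f(S[g])\le p$. If $S[g]$ is full, then $f(S[g])=p$, so every even cycle length is a value, and the largest value $2g-2\omega(S[g])$ equals $M_0$.
\end{proof}

\subsection*{Full classes}
A full class pins down $M_0$. Two full classes therefore constrain each other, and the next two lemmas show that they often produce a cycle longer than $M_0$.

\begin{lemma}\label{lem:consecutive}
If two consecutive classes $S[g]$ and $S[g+1]$ of a frame are full, then $M_1>M_0$.
\end{lemma}

\begin{proof}
Put $X=S[g]$, $X'=S[g+1]$ and $\omega=\omega(X)$. By Lemma~\ref{lem:class}, $\omega=g-M_0/2$ and $\omega(X')=\omega+1$. It suffices to find $a\in X$ and $s\in X'$ with $\omega(a,s)\le\omega$, because then $\ell(a,s)=2g+1-2\omega(a,s)$ is odd and at least $M_0+1$.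

We have $\omega(X\cup X')\le\omega$. If the inequality is strict, a pair attaining $\omega(X\cup X')$, given by Lemma~\ref{lem:pair}, lies neither in $X$ nor in $X'$, and we are done. So let $\omega(X\cup X')=\omega$. The vertices $u=u(X)$ and $v=v(X)$ are descendants of $u(X\cup X')$ and $v(X\cup X')$ with the same sum of depths, so they are equal to them. Hence $u'=u(X')$ and $v'=v(X')$ are descendants of $u$ and $v$, and their depths add up to one more. Let $a,b\in X$ be as in Lemma~\ref{lem:pair}.

Suppose first that $u'=u$ and $v'$ is a child of $v$. The labels of $a$ and $b$ have meet $v$, so one of them, say $\lambda(a)$, is not a descendant of $v'$. Since $u'=u$, there is $s\in X'$ below the child of $u$ that is not above $a$. Its label is a descendant of $v'$, so $\lambda(a)$ and $\lambda(s)$ have meet $v$, and $\omega(a,s)=\omega$.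

Suppose next that $u'$ is a child of $u$ and $v'=v$. One of $a,b$, say $a$, is not a descendant of $u'$, so $a$ has meet $u$ with every $s\in X'$. If $\lambda(a)=v$, take any $s\in X'$. Otherwise $\lambda(a)$ lies below a child of $v$, and since $v'=v$, some $s\in X'$ has its label not below this child. In both cases the labels have meet $v$, and $\omega(a,s)=\omega$.
\end{proof}

We use Menger's theorem in this form: in a $2$-connected graph, two disjoint vertex sets with at least two vertices each are joined by two disjoint paths that have no inner vertex in either set.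

\begin{lemma}\label{lem:twoframes}
If two frames both have a full class and their supports share at most one vertex, then $M_1>M_0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:class} there are cycles $C_1,C_2$ of length $M_0$ with at most one common vertex. We find a longer cycle; its length is then odd. If $C_1$ and $C_2$ are disjoint, take two paths as in Menger's theorem and, on each cycle, an arc of length at least $M_0/2$ between the two path ends. This is a cycle of length at least $M_0+2$. If $C_1$ and $C_2$ share exactly the vertex $x$, take a shortest path from $C_1-x$ to $C_2-x$ in the connected graph $G-x$; it has at least one edge and no inner vertex on the cycles. Join each of its ends to $x$ by an arc of length at least $M_0/2$ of the corresponding cycle. This is a cycle of length at least $M_0+1$.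
\end{proof}

\subsection*{Counting the leaves of a frame}
Let $S^*=\{s\in S: g(s)\ge4\}$, and for odd $o\ge5$ let $N(o)=|S[o-1]|+|S[o]|$. If $N(o)>0$, then $o\in\mathcal L$ by \eqref{eq:F}. So $|S^*|$ is the sum of $N(o)$ over the $\tau$ odd lengths $o\geq 5$, and $S^*\neq\emptyset$ implies $\tau\ge1$. Lemmas~\ref{lem:class} and~\ref{lem:consecutive} give
\begin{equation}\label{eq:N}
N(o)\le\begin{cases} 2\cdot 2^p & \text{always,}\\ \frac32\cdot2^p&\text{if } M_0>M_1,\\ 2^p &\text{if the frame has no full class,}\end{cases}
\qquad\text{and}\qquad |S^*|\le2\tau2^p .
\end{equation}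

\begin{lemma}\label{lem:oneframe}
If $S^*\ne\emptyset$, then $2|S^*|+2^p\le2^c$. If also $\tau\ge2$, then $2|S^*|+2^{p+1}\le2^c$.
\end{lemma}

\begin{proof}
If $M_0>M_1$, then $2|S^*|\le3\tau2^p$ by \eqref{eq:N}. Let $M_0<M_1$. Then $M_1$ is the largest cycle length, so $S[M_1]=\emptyset$ by \eqref{eq:F}; also $M_1\ge5$. Thus $N(M_1)\le2^p$ and $2|S^*|\le(4\tau-2)2^p$. For $\tau=1$ both factors are at most $3=2^{\tau+1}-1$. For $\tau\ge2$ we have $3\tau\le4\tau-2\le2^{\tau+1}-2$.
\end{proof}

The task in each of the remaining sections is to construct frames with $n\le2\sum|S^*|+{}$(a small term), the sum being over the frames used.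

\section{One component}\label{sec:one}

\begin{proposition}\label{prop:one}
If $\kappa=1$, then \eqref{eq:A} and \eqref{eq:B} hold.
\end{proposition}

\begin{proof}
Here $T=A$, the graph $G[W]$ is tight, and $w=|W|\ge2$. Let $K=|T|+2$ be the number of $T$-leaves, so $n=K-2+w$. The degrees of the vertices of $W$ add up to $2(2w-3)+K\ge4w$. Hence $K\ge6$ and $|T|\ge4$. Let $\mu(y)$ be the number of leaves with label $y$. By Lemma~\ref{lem:basic}(c), $\mu(y)\ge1$ for all $y\in W$, so $K\ge w$.

\smallskip
\emph{The case $w\ge3$.} A triangle of $G[W]$ provides the two consecutive lengths. All leaves whose label is the root of $B$ will be discarded, so we root $B$ at the rarest label of the triangle. Let $xy_1y_2$ be a triangle in $G[W]$ with $\mu(x)\le\mu(y_1),\mu(y_2)$, and let $B$ be the tree of Lemma~\ref{lem:tight}(c), rooted at $x$. Let $z$ be a leaf with label $x$, let $S$ be the set of leaves with label other than $x$, and $\pi=0$. For $s\in S$, go from $x$ to the base of $z$, through $T$ to the base of $s$, to $\lambda(s)$, and through $B$ to $x$. This is a cycle of length $\alpha(s)+\beta(s)=g(s)$. Replacing its last edge $y_ix$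 by the path $y_iy_{3-i}x$ gives length $g(s)+1$. So \eqref{eq:F} holds.

We have $\alpha\ge2$ and $\beta\ge1$ on $S$, so $g(s)\geq 3$, with equality only if $s$ has the same base as $z$. There is at most one such $s$, so $|S^*|\ge|S|-1$. From $3\mu(x)\le\mu(x)+\mu(y_1)+\mu(y_2)\le K-(w-3)$ and $|S|=K-\mu(x)$ we get
\[
2|S|-n\ \ge\ \frac{4K+2w-6}{3}-(K-2+w)=\frac{K-w}{3}\ \ge\ 0 .
\]
Thus $n\le2|S^*|+2$. As $n\ge7$, the set $S^*$ is nonempty, and \eqref{eq:A} follows from Lemma~\ref{lem:oneframe} and $2\le2^p$.

\smallskip
\emph{The case $w=2$.} Now $W=\{x,y\}$ with $xy\in E$, $n=K$, and every end of $T$ is adjacent to $x$ and $y$. Choose names so that $\mu(y)\ge\mu(x)$; then $\mu(y)\ge n/2$. Let $t$ be an end of $T$, with leaves $z$ and $\bar z$ labeled $x$ and $y$. Let $S$ be the set of leaves with label $y$ other than $\bar z$, let $B$ be the single vertex $y$, and $\pi=0$. The base of $s\in S$ differs from $t$. The path of $T$ from $t$ to this base closes through $y$ to a cycle of length $\alpha(s)=g(s)$, and the return path $xy$ gives $g(s)+1$. So \eqref{eq:F} holds. We have $g(s)\ge3$, with equality only if the base of $s$ is the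 unique neighbor of $t$ in $T$, which happens for at most one $s$. Since $|S|=\mu(y)-1\ge n/2-1\ge2$, we obtain $S^*\ne\emptyset$ and $n\le2|S^*|+4$.

If $p\ge2$, Lemma~\ref{lem:oneframe} gives \eqref{eq:A}. Suppose that $T$ has diameter $l\ge3$, and let $t,t'$ be ends at distance $l$. The cycle $txt'y$ has length $4$, and the path from $t$ to $t'$ closes through $x$ and through $yx$ to cycles of lengths $l+2$ and $l+3$. One of these is even and at least $6$, so $p\ge2$. If $T$ has diameter at most $2$, it is a star with at least four vertices and maximum degree at most $3$, so $T=K_{1,3}$ and $n=6$. With center $m$ and ends $t,t'$, the cycles $txy$, $txt'y$ and $xtmt'y$ show $c\ge3$, and $6\le 2^3$.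

\smallskip
In both cases $n\le2|S^*|+4\le4\tau2^p+4$, and \eqref{eq:B} follows from $(\tau+2)^2-4\tau=\tau^2+4\ge 3$.
\end{proof}

\section{Clusters}\label{sec:clusters}

Let $\kappa\ge2$. A frame sees only one component, so we need several frames, and each vertex of $W$ has to be charged to a component whose leaves pay for it. To find the part of $W$ that belongs to $T_k$, we dismantle the tight graph $G-T_k$ by deleting vertices of degree $2$ and stop at the first vertex that touches another component.

\begin{lemma}\label{lem:cluster}
Let $\kappa\ge2$. For each $k$ there are distinct vertices $u_1,\dots,u_m\in W$, $m\geq 1$, with the following properties, where $U_k=\{u_1,\dots,u_m\}$, $w_k=u_m$ and $X_k=T_k\cup U_k$.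
\begin{enumerate}
\item[(P1)] The vertices of $U_k\setminus\{w_k\}$ have no neighbor in $A\setminus T_k$, and $w_k$ has one.
\item[(P2)] Each $u_i$ has exactly two neighbors outside $T_k\cup\{u_1,\dots,u_i\}$, its \emph{out-neighbors}, and at least two neighbors in $T_k\cup\{u_1,\dots,u_{i-1}\}$, its \emph{in-neighbors}.
\item[(P3)] The vertex $u_1$ has at least two neighbors in $T_k$, and every vertex of $U_k\setminus\{w_k\}$ has at least one.
\item[(P4)] $|T_k|\ge2$, $\varepsilon(X_k)=1$, and $G[X_k]$ is connected.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose that $u_1,\dots,u_j$ ($j\geq 0$) have been chosen, none with a neighbor in $A\setminus T_k$, and let $D=T_k\cup\{u_1,\dots,u_j\}$. The set $V\setminus D$ is proper and contains $A\setminus T_k\neq\emptyset$, so $G-D$ has a vertex $v$ of degree at most $2$. Vertices of $A\setminus T_k$ have no neighbor in $D$, so they have degree $3$ in $G-D$, and $v\in W$. Put $u_{j+1}=v$, and stop if $v$ has a neighbor in $A\setminus T_k$. As long as the process does not stop it produces a new vertex of the finite set $W$, so it stops, and (P1) holds.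

Each $u_{j+1}$ has degree at least $4$ in $G$ and at most $2$ in $G-D$, so it has at least two neighbors in $D$. For $j=0$ this gives the first part of (P3) and $|T_k|\ge2$, for every $k$; by induction it gives the connectedness of $G[X_k]$. The second part of (P3) follows from (P1) and Lemma~\ref{lem:basic}(c). By Lemma~\ref{lem:excess}(c) the excess starts at $\varepsilon(T_k)=1$ and never increases. But $X_k$ misses another component, which has at least two vertices, so $\varepsilon(X_k)\ge1$. Hence the excess is constant, and each $u_{j+1}$ has degree exactly $2$ in $G-D$.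
\end{proof}

We fix such a sequence for each $k$, order $U_k$ accordingly, and call $X_k$ the $k$th \emph{cluster}. The out-neighbors of $w_k$ are exactly its neighbors outside $X_k$.

\section{Three or more components}\label{sec:three}

Let $\kappa\ge3$. The presence of a third component keeps the excess of a union of two clusters positive, and this makes the structure rigid; see Figure~\ref{fig:ring}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85, v/.style={circle,fill,inner sep=1.5pt}]
\node[v,label=below:$x$] (x) at (0,0) {};
\foreach \k/\a in {1/90,2/210,3/330} {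
  \draw[gray] (\a:2.4) circle (1.05);
  \node at (\a:3.8) {$X_{\k}$};
  \node[v,label=\a:$w_{\k}$] (w\k) at (\a+15:2.2) {};
  \node[v,label=\a:$t_{\k}$] (t\k) at (\a-15:2.2) {};
  \draw (w\k)--(x);
  \draw[dashed] (w\k)--(t\k);
}
\draw (w1)--(t2) (w2)--(t3) (w3)--(t1);
\end{tikzpicture}
\caption{Three clusters $X_1,X_2,X_3$ arranged in a ring around the one remaining vertex $x$. The edges $w_kt_{k+1}$ are the only edges between clusters. Dashed lines are paths inside a cluster; further edges from $x$ to the clusters are not drawn.}\label{fig:ring}
\end{figure}

\begin{lemma}\label{lem:ring}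
Let $\kappa\ge3$. The clusters are pairwise disjoint and cover all of $V$ except one vertex $x\in W$. After renumbering, with indices modulo $\kappa$, there are vertices $t_k\in T_k$ such that the edges between different clusters are exactly $w_kt_{k+1}$, $1\le k\le\kappa$.
\end{lemma}

\begin{proof}
Let $k\neq l$. The set $X_k\cup X_l$ misses a third component, which has at least two vertices, so $\varepsilon(X_k\cup X_l)\ge1$. If $Z=X_k\cap X_l\subseteq W$ were nonempty, Lemma~\ref{lem:excess}(b),(d) would give $\varepsilon(X_k\cup X_l)\le 2-\varepsilon(Z)\le0$. So the clusters are disjoint, and $e(X_k,X_l)=2-\varepsilon(X_k\cup X_l)\le1$.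

For each $k$ choose $\varphi(k)\neq k$ such that $w_k$ has a neighbor in $T_{\varphi(k)}$. The map $\varphi$ has a periodic orbit, of length $j\ge2$. If $j=2$, say $\varphi(k)=l$ and $\varphi(l)=k$, there would be two different edges between $X_k$ and $X_l$. So $j\ge3$. The $j$ clusters of the orbit have at least $j$ edges between them, so their union has excess at most $0$ and misses at most one vertex. As all components have at least two vertices, $j=\kappa$. Renumber so that $\varphi(k)=k+1$.

Let $a$ be the number of edges between different clusters. Suppose that the clusters cover $V$. Then $-2=\kappa-a$. For each $l$, the union of the clusters other than $X_l$ has excess at least $1$, so at most $\kappa-2$ of the $a=\kappa+2$ edges avoid $X_l$, and at least four meet it. Summing over $l$ gives $4\kappa\le2(\kappa+2)$, which fails for $\kappa\ge3$. So exactly one vertex $x$ is missed, $x\in W$ since the clusters cover $A$, and $0=\kappa-a$. The $\kappa$ edges are those from $w_k$ to $T_{k+1}$.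
\end{proof}

It follows that the out-neighbors of a vertex of $U_k\setminus\{w_k\}$ lie in $U_k\cup\{x\}$, and that those of $w_k$ are $t_{k+1}$ and $x$. The $T_k$-leaves are the \emph{entry leaf} $z_k$, with base $t_k$ and label $w_{k-1}$, and leaves with labels in $U_k\cup\{x\}$.

\begin{lemma}\label{lem:ringpaths}
For each $k$, the graph $H_k=G[X_k\cup\{x\}]$ contains $w_k$--$x$ paths of length $1$, of length $2$, and of some length at least $3$. Moreover there is a $w_k$--$w_{k-1}$ path $P_k$ of length at least $2$ with all vertices except $w_{k-1}$ in $X_k$.
\end{lemma}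

\begin{proof}
The edge $w_kx$ exists. If $|U_k|\ge2$, the last vertex but one of $U_k$ has its two out-neighbors in $\{w_k,x\}$. If $U_k=\{w_k\}$, an end of $T_k$ other than $t_k$ has two leaves, labeled $w_k$ and $x$. This gives a path of length $2$. Of the $2|X_k|+1$ edges meeting $X_k$, exactly two leave $X_k\cup\{x\}$, so $H_k$ has $2|X_k|-1=2|V(H_k)|-3$ edges and is tight by Lemma~\ref{lem:basic}(a). Lemma~\ref{lem:tight}(b), with the connected subgraph $T_k$, gives the third path. For $P_k$, join $w_k$ to $t_k\neq w_k$ in $G[X_k]$ and add the edge $t_kw_{k-1}$.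
\end{proof}

We take one frame per cluster. Adding up $\kappa$ frames costs a factor $\kappa$, but return paths can wind through the other clusters, and each further cluster yields a further odd length, which doubles $2^c$.

\begin{proposition}\label{prop:three}
If $\kappa\ge3$, then \eqref{eq:A} and \eqref{eq:B} hold.
\end{proposition}

\begin{proof}
\emph{Frames.} Fix $k$. Let $z=z_k$, let $S_k$ be the set of all other $T_k$-leaves, so $|S_k|=|T_k|+1$, and let $\pi=1$. The graph $G[U_k\cup\{x\}]$ is connected, since each vertex of $U_k$ is adjacent to $x$ or to a later vertex of $U_k$; let $B$ be a spanning tree of it, rooted at $x$. For $1\le j\le\kappa-1$, follow $P_{k-1},\dots,P_{k-j+1}$ from $w_{k-1}$ to $w_{k-j}$ and then a path of Lemma~\ref{lem:ringpaths} in $H_{k-j}$ to $x$. These are return paths, since they avoid $X_k$. Their lengths include $r_j$ and $r_j+1$ for $1\le j\le\kappa-1$, where $r_1=1$ and $r_{j+1}\ge r_j+2$, and one length at least $r_{\kappa-1}+2$. The lengths $r_1=1$ and $r_1+1=2$ give \eqref{eq:F}. We have $g(s)\ge3$, with equality only if $s$ has base $t_k$ and label $x$. Let $\gamma_k\in\{0,1\}$ be the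 number of such leaves, so $|S_k^*|=|S_k|-\gamma_k\ge2$.

\emph{Vertices.} Let $\Lambda_k$ be the set of labels of $S_k$. By (P3) the first vertex of $U_k$ occurs at least twice as a label in $S_k$, so $|\Lambda_k|\le|S_k|-1$; also $U_k\setminus\{w_k\}\subseteq\Lambda_k$, and $x\in\Lambda_k$ if $\gamma_k=1$. Hence $|U_k|-1+\gamma_k\le|S_k|-1$ and
\[
|X_k|=|S_k|-1+|U_k|\le2|S_k|-1-\gamma_k=2|S_k^*|+\gamma_k-1\le2|S_k^*| .
\]
Therefore $n\le1+2\sum_k|S_k^*|$.

\emph{Odd lengths not used by a frame.} Let $\sigma_k\ge1$ be the number of odd $o\ge5$ with $N_k(o)>0$, where $N_k$ refers to the $k$th frame, and let $g_0\geq 4$ be the largest weight in $S_k$. These $o$ are at most $g_0+1$. By \eqref{eq:return}, applied to a leaf of weight $g_0$, both $g_0-1+r_j$ and $g_0+r_j$ lie in $\mathcal L$ for $2\le j\le\kappa-1$. These $\kappa-2$ pairs are disjoint and lie above $g_0+1$, because $r_2\ge3$ and $r_{j+1}\ge r_j+2$, and each contains an odd number. So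
\[
\sigma_k\le\tau':=\tau-\kappa+2 .
\]
The longest return path gives a cycle length $L_k\ge g_0+r_{\kappa-1}+1$, which exceeds all the $\sigma_k+\kappa-2$ odd lengths just listed.

\emph{Proof of \eqref{eq:B}.} By \eqref{eq:N}, $|S_k^*|\le2\tau'2^p$, so $n\le1+4\kappa\tau'2^p\le 1+(\kappa+\tau')^22^p$, and $\kappa+\tau'=\tau+2$.

\emph{Proof of \eqref{eq:A}.} Note that $2^c=2^{\kappa-1}2^{\tau'}2^p$, that $\kappa+1\le2^{\kappa-1}$ for $\kappa\geq 3$, and that $2j\le2^{j}$ for $j\ge1$. Let $M_0>M_1$. The supports $X_k\cup\{x\}$ pairwise share only $x$, so by Lemma~\ref{lem:twoframes} at most one frame has a full class. By \eqref{eq:N}, $\sum_k|S_k^*|\le(\frac32+\kappa-1)\tau'2^p$, and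
\[
n\le1+(2\kappa+1)\tau'2^p\le(\kappa+1)\cdot2\tau'\cdot2^p\le2^c .
\]
Let $M_0<M_1$. Then $M_1$ is the largest cycle length, so $M_1\ge L_k$ is one more odd length. Thus $1\le\sigma_k\le\tau'-1$, and
\[
n\le1+4\kappa(\tau'-1)2^p\le(\kappa+1)\cdot 2\cdot 2(\tau'-1)\cdot2^p\le 2^{\kappa-1}\cdot 2\cdot2^{\tau'-1}\cdot 2^p=2^c .\qedhere
\]
\end{proof}

\section{Two components, one entry edge each}\label{sec:single}

Let $\kappa=2$ and write $k'=3-k$. With no third component, the clusters may overlap and may cover all of $V$. Let $\nu_k$ be the number of neighbors of $w_k$ in $T_{k'}$. These are out-neighbors, so $\nu_k\in\{1,2\}$. By (P1), $e(X_k,T_{k'})=\nu_k$, hence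
\begin{equation}\label{eq:nu}
\varepsilon(X_k\cup T_{k'})=2-\nu_k .
\end{equation}
In this section $\nu_1=\nu_2=1$; the other case is treated in Section~\ref{sec:double}.

Put
\[
R_k=W\setminus U_{k'},\qquad Q_k=T_k\cup R_k=V\setminus X_{k'},\qquad Z=U_1\cap U_2,\qquad Y=V\setminus(X_1\cup X_2).
\]
Then $R_k=(U_k\setminus Z)\cup Y$ and $Q_1\cap Q_2=Y\subseteq W$. By \eqref{eq:tight}, \eqref{eq:nu} and (P4), both $G[R_k]=G-(X_{k'}\cup T_k)$ and $G[Q_k]$ are tight; in particular $|R_k|\ge2$. Exactly one $T_k$-leaf, the \emph{entry leaf} $z_k$, has label $w_{k'}$; let $t_k$ be its base. By (P1) all other $T_k$-leaves have labels in $R_k$. We record two more facts: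
\[
Z\subseteq\{w_1,w_2\}\qquad\text{and}\qquad|Y|\le1 .
\]
For the first, a vertex of $Z$ has a neighbor in some $T_k$, and then it equals $w_{k'}$ by (P1). For the second, we show $\varepsilon(X_1\cup X_2)\le0$ using Lemma~\ref{lem:excess}(b): if $Z\neq\emptyset$, then $\varepsilon(Z)\geq 2$, and if $Z=\emptyset$, then $w_1t_2$ and $w_2t_1$ are two edges between $X_1$ and $X_2$.

The frame on $T_k$ will have support $Q_k$, so its return paths must run in $X_{k'}$. There is no ring to supply additional odd lengths; a third, longer return path takes over this role.

\begin{lemma}\label{lem:return}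
For $k=1,2$ there are $y_k\in R_k$, integers $\pi_k\ge1$, $d_k\ge2$, and $w_{k'}$--$y_k$ paths of lengths $\pi_k$, $\pi_k+1$, $\pi_k+d_k$ all of whose vertices except $y_k$ lie in $X_{k'}$. If $\pi_k=1$, then $Y=\{y_k\}$ and $w_{k'}\notin Z$.
\end{lemma}

\begin{proof}
By symmetry let $k=1$. The plan is to find two vertices $a,b\in R_2$ joined by paths of three suitable lengths in $Q_2$, to connect $w_2$ to one of them and the other to $R_1$. In- and out-neighbors refer to $U_2$ unless stated otherwise. Order $R_2$ as in $U_2$, with the vertex $x$ of $Y$, if there is one, at the end. Let $b$ be the last and $a$ the last but one vertex of $R_2$. An \emph{exit edge} is an edge from a vertex $u\in U_2\setminus Z$, its \emph{tail}, to an out-neighbor of $u$ outside $R_2$, its \emph{head}.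

\emph{The exit edges.} The vertices of $U_2\setminus Z$ send $2|R_2|-2|Y|$ edges to out-neighbors. Those that stay in $R_2$ go to later vertices and are exactly the $2|R_2|-3$ edges of $G[R_2]$. So there are $3-2|Y|$ exit edges. The vertex $a$ has only one later vertex in $R_2$, so it is the tail of at least one. If $Y=\{x\}$, then $b=x$ and there is a single exit edge, with tail $a$. If $Y=\emptyset$, then $b$ is the tail of two exit edges and $a$ of the third. In both cases $ab\in E$, and all vertices of $R_2$ before $a$ have both out-neighbors in $R_2$.

\emph{Three paths from $a$ to $b$.} If $|R_2|\ge3$, the vertex before $a$ is adjacent to $a$ and $b$. If $R_2=\{a,b\}$, an end of $T_2$ other than $t_2$ has leaves labeled $a$ and $b$. Lemma~\ref{lem:tight}(b), applied to $G[Q_2]$ and $T_2$, gives a path of length $1+d$ with $d\ge2$. So $G[Q_2]$ contains $a$--$b$ paths $P_1,P_2,P_3$ of lengths $1$, $2$, $1+d$.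

\emph{The heads.} Heads lie outside $T_2\cup R_2$, that is, in $X_1$. By (P1) a head lies in $U_1$ unless the tail is $w_2$. We claim:
\begin{enumerate}
\item[(i)] If $w_2\in Z$, then some exit edge has head $w_2$.
\item[(ii)] If $Y=\emptyset$ and an exit edge with tail $u$ does not contain $w_2$, then there is a path from $u$ to $R_1$ of length $1$, or of length $2$ with inner vertex $w_1\in Z\setminus\{w_2\}$. We call it the \emph{extension} at $u$.
\end{enumerate}
For (i), at most one in-neighbor of $w_2$ lies in $T_2\cup(Z\setminus\{w_2\})$: if $w_2=w_1$, then $Z=\{w_2\}$ and $\nu_1=1$; if $w_2\ne w_1$, then $w_2\in U_1\setminus\{w_1\}$ has no neighbor in $T_2$, and $Z\setminus\{w_2\}\subseteq\{w_1\}$. So $w_2$ has an in-neighbor $u\in U_2\setminus Z$. As $w_2$ is the last vertex of $U_2$ and $w_2\notin R_2$, the edge $uw_2$ is an exit edge. For (ii), the head lies in $U_1\setminus\{w_2\}$, and $U_1=R_1\cup Z$. If the head is not in $R_1$, it is $w_1$, with $w_1\in Z$ and $w_1\neq w_2$. Then $w_1\in U_2\setminus\{w_2\}$ has no neighbor in $T_1$, so its in-neighbors with respect to $U_1$ lie in $U_1\setminus\{w_1\}\subseteq R_1\cup\{w_2\}$.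 There are at least two, so one is in $R_1$.

\emph{Assembling the paths.} In each case we use $P_i$ for $i=1,2,3$.
\begin{itemize}
\item $Y=\{x\}$, $w_2\notin Z$. The edge $w_2t_1$ is an exit edge, so $a=w_2$. Take $P_i$ itself, with $y_1=x$ and $\pi_1=1$.
\item $Y=\{x\}$, $w_2\in Z$. By (i) the only exit edge is $aw_2$. Take $w_2a$ followed by $P_i$, with $y_1=x$ and $\pi_1=2$.
\item $Y=\emptyset$, $w_2\notin Z$. Then $b=w_2$. The exit edge of $a$ has its head in $U_1$, which does not contain $w_2$. Take $P_i$ from $b$ to $a$ and the extension at $a$.
\item $Y=\emptyset$, $w_2\in Z$. Now $w_2$ is not a tail. If the exit edge of $a$ has head $w_2$, then one of the two exit edges of $b$ has another head; take $w_2a$, $P_i$, and the extension at $b$. Otherwise $bw_2$ is an exit edge by (i); take $w_2b$, $P_i$, and the extension at $a$.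
\end{itemize}
In the last two cases $\pi_1\ge2$. The vertices added to $P_i$ are distinct and lie in $X_1$, which is disjoint from $Q_2$, so we obtain paths. All their vertices except the last lie in $(Q_2\setminus Y)\cup Z\subseteq X_2$.
\end{proof}

\subsection*{The frames and the vertex count}
For $k=1,2$ let $z=z_k$, let $S_k$ be the set of all other $T_k$-leaves, let $B$ be a spanning tree of $G[R_k]$ rooted at $y_k$, and $\pi=\pi_k$. The paths of Lemma~\ref{lem:return} meet $Q_k$ only in $y_k$, so they are return paths, and \eqref{eq:return} gives
\begin{equation}\label{eq:three}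
g(s),\ g(s)+1,\ g(s)+d_k\in\mathcal L\qquad(s\in S_k).
\end{equation}
So we have two frames, and their supports $Q_1,Q_2$ share at most one vertex. We have $g(s)\ge3$, with equality only if $\pi_k=1$ and $s$ has base $t_k$ and label $y_k$. Let $\gamma_k\in\{0,1\}$ be the number of such leaves in $S_k$. Then $|S_k^*|=|T_k|+1-\gamma_k\ge2$, so $\tau\ge1$. Put $\Sigma=|S_1^*|+|S_2^*|$.

Let $\Lambda_k$ be the set of labels of $S_k$. The first vertex of $U_k$ has at least two neighbors in $T_k$, so it is not $w_{k'}$ and occurs at least twice as a label in $S_k$. Every vertex of $W$ is the label of some leaf. Hence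
\begin{equation}\label{eq:labels}
|\Lambda_k|\le|S_k|-1,\qquad|W|\le|\Lambda_1\cup\Lambda_2|+2,
\end{equation}
the term $2$ accounting for $w_1,w_2$. From $n=|S_1|+|S_2|-2+|W|$ we get
\[
n\le2|S_1|+2|S_2|-2-|\Lambda_1\cap\Lambda_2|=2\Sigma+2(\gamma_1+\gamma_2)-2-|\Lambda_1\cap\Lambda_2| .
\]
If $\gamma_1+\gamma_2\le1$, then $n\le2\Sigma$. If $\gamma_1=\gamma_2=1$, then $\pi_1=\pi_2=1$, so $y_1=y_2$ is the vertex of $Y$ and lies in $\Lambda_1\cap\Lambda_2$, and $n\le2\Sigma+1$. Call $G$ \emph{exceptional} if $n=2\Sigma+1$; then $\gamma_1=\gamma_2=1$ and equality holds in \eqref{eq:labels}. The bounds on $2\Sigma$ below can equal $2^c$ for $\tau\in\{2,3\}$, so the one extra vertex has to be paid for.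

\begin{lemma}\label{lem:exceptional}
If $G$ is exceptional, then $S_1[4]=S_2[4]=\emptyset$ and $5\in\mathcal L$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:return}, $Y=\{x\}$ with $y_1=y_2=x$, and $w_1,w_2\notin Z$, so $Z=\emptyset$. Since $\varepsilon(X_1\cup X_2)=0$, there are exactly two edges between $X_1$ and $X_2$, namely $w_1t_2$ and $w_2t_1$. Both $t_1$ and $t_2$ are adjacent to $x$. Equality in \eqref{eq:labels} says that $w_1,w_2\notin\Lambda_1\cup\Lambda_2$, so $w_k$ has no neighbor in $T_k$, and that the first vertex of $U_k$ is the only label occurring more than once in $S_k$. In particular $x$ occurs once, at the leaf with base $t_k$.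

Let $s\in S_k[4]$, so $\alpha(s)+\beta(s)=3$. If $\alpha(s)=2$, then $s$ is the second leaf with base $t_k$, its label is $x$, and $\beta(s)=0$, a contradiction. If $\alpha(s)=3$, then $\beta(s)=0$ and $s$ is a second leaf with label $x$, again a contradiction.

For the $5$-cycle, in- and out-neighbors refer to $U_1$. The out-neighbors of a vertex of $U_1\setminus\{w_1\}$ lie in $U_1\cup\{x\}$, and those of $w_1$ are $t_2$ and $x$. Suppose that all vertices of $U_1\setminus\{w_1\}$ have out-neighbors $w_1,x$. Then they are pairwise nonadjacent, so each has its in-neighbors in $T_1$ and occurs at least twice as a label. Hence $|U_1\setminus\{w_1\}|\le1$, although $w_1$ has at least two in-neighbors, all in $U_1\setminus\{w_1\}$. So let $u$ be the last vertex of $U_1\setminus\{w_1\}$ whose out-neighbors are not $w_1,x$. The later vertices $y,y',\dots$ of $U_1\setminus\{w_1\}$ are adjacent to $w_1$ and $x$. If the out-neighbors of $u$ are $y,x$, take the cycle $x\,u\,y\,w_1\,t_2$; if they are $y,w_1$, take $x\,y\,u\,w_1\,t_2$; if they are $y,y'$, take $w_1\,y\,u\,y'\,x$.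
\end{proof}

\begin{proposition}\label{prop:single}
If $\kappa=2$ and $\nu_1=\nu_2=1$, then \eqref{eq:A} and \eqref{eq:B} hold.
\end{proposition}

\begin{proof}
By \eqref{eq:N}, $n\le2\Sigma+1\le8\tau2^p+1$, and $8\tau\le(\tau+2)^2$ since $(\tau-2)^2\ge0$. This is \eqref{eq:B}. For \eqref{eq:A} let $N(o)=N_1(o)+N_2(o)$, so that $\Sigma$ is the sum of $N(o)$ over the $\tau$ odd lengths $o\ge5$, the largest of which is $M_1$.

\emph{The case $M_0>M_1$.} By Lemma~\ref{lem:twoframes} at most one frame has a full class, so $N(o)\le(\frac32+1)2^p$ by \eqref{eq:N}. If $s\in S_k$ has weight $M_1-1$ or $M_1$, then $g(s)+d_k>M_1$ is a cycle length by \eqref{eq:three}, hence even. So only one of $S_k[M_1-1]$, $S_k[M_1]$ can be nonempty, and $N(M_1)\le(1+\frac12)2^p$. Therefore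
\[
2\Sigma\le\bigl(5(\tau-1)+3\bigr)2^p=(5\tau-2)2^p\le2^{\tau+1}2^p;
\]
the last inequality reads $3\le4$, $8\le8$ for $\tau=1,2$, and from then on the left factor grows by $5$ and the right by at least $8$. This settles the nonexceptional case. Let $G$ be exceptional. If $\tau=1$, then $n\le3\cdot2^p+1\le4\cdot2^p$. If $\tau\ge2$, then $5\in\mathcal L$ and $5<M_1$, and $N(5)=|S_1[5]|+|S_2[5]|\le(1+\frac12)2^p$. This improves the bound on $2\Sigma$ by $2\cdot 2^p$, so $n=2\Sigma+1\le(5\tau-2)2^p$.

\emph{The case $M_0<M_1$.} Now $M_1$ is the largest cycle length, so by \eqref{eq:three} no leaf has weight $M_1-1$ or $M_1$, and $N(M_1)=0$. As $\Sigma>0$, we get $\tau\ge2$, and $N(o)\le 4\cdot 2^p$ gives $2\Sigma\le8(\tau-1)2^p\le2^{\tau+1}2^p$, because $2(\tau-1)\le2^{\tau-1}$. If $G$ is exceptional, then $5\in\mathcal L$, $5<M_1$ and $N(5)\le2\cdot2^p$. This improves the bound on $2\Sigma$ by $4\cdot2^p$, so $n=2\Sigma+1\le8(\tau-1)2^p$.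
\end{proof}

\section{Two components, a double entry}\label{sec:double}

It remains to treat $\kappa=2$ when some $\nu_k$ equals $2$; by symmetry let $\nu_1=2$. Then $T_2$ turns out to be a path that carries paths of many consecutive lengths, and a single frame on $T_1$ suffices.

\begin{lemma}\label{lem:fan}
Let $\kappa=2$ and $\nu_1=2$. Then $W=U_1\cup\{x\}$ for a vertex $x\notin U_1$ not adjacent to $w_1$, and $T_2$ is a path $t_1\cdots t_b$ with $b\ge2$, whose vertices are all adjacent to $x$ and whose ends are adjacent to $w_1$. Moreover:
\begin{enumerate}
\item[(a)] there are $w_1$--$x$ paths of all lengths $2,\dots,b+1$ with inner vertices in $T_2$;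
\item[(b)] $3,4,\dots,b+2\in\mathcal L$ and $5\in\mathcal L$;
\item[(c)] the graph $H=G[W]+w_1x$ is tight;
\item[(d)] either $w_2\in\{w_1,x\}$, or $w_2$ is adjacent to both $w_1$ and $x$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:nu}, $X_1\cup T_2$ has excess $0$, so it misses exactly one vertex $x$, and $x\in W$. Both out-neighbors of $w_1$ lie in $T_2$, so $w_1x\notin E$. Let $P$ be the path of $T_2$ between them. Then $\varepsilon(P)=1$ and $e(X_1,P)=2$, so $X_1\cup P$ has excess $0$ and misses only $x$. Hence $T_2=P=t_1\cdots t_b$. By (P1) the only edges from $T_2$ to $X_1$ are $t_1w_1$ and $t_bw_1$, so the third neighbor of each $t_i$ is $x$.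

(a) The path $w_1t_1\cdots t_jx$ has length $j+1$.

(b) The cycles $xt_1\cdots t_j$, $2\le j\le b$, have lengths $3,\dots,b+1$, and $w_1t_1xt_2\cdots t_b$ has length $b+2$. By (P1) the out-neighbors of the vertices of $U_1\setminus\{w_1\}$ lie in $W$. So $w_1$ and $x$ have a common neighbor outside $T_2$: the last vertex but one of $U_1$ if $|U_1|\ge2$, and otherwise an end of $T_1$, whose leaves are labeled $w_1$ and $x$. With the path $w_1t_1t_2x$ this gives a $5$-cycle.

(c) Write $U_1=\{u_1,\dots,u_m\}$. In the order $x,w_1,u_{m-1},\dots,u_1$, the earlier neighbors in $H$ of $u_i$, $i<m$, are its two out-neighbors, and $w_1$ has the earlier neighbor $x$. So $H$ has $2(m-1)+1=2|W|-3$ edges, and the last vertex of any nonempty subset has degree at most $2$ in the subgraph induced on it.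

(d) Let $w_2\notin\{w_1,x\}$, and let $u$ be the first vertex of $U_2$ outside $\{w_1,x\}$. Then $u\in U_1\setminus\{w_1\}$, so $u$ has no neighbor in $T_2$ and has one in $T_1$. Its at least two in-neighbors with respect to $U_2$ lie in $T_2\cup\{w_1,x\}$, so they are $w_1$ and $x$. By (P1) for $U_2$, $u=w_2$.
\end{proof}

\begin{proposition}\label{prop:double}
If $\kappa=2$ and $\nu_1=2$, then \eqref{eq:A} and \eqref{eq:B} hold.
\end{proposition}

\begin{proof}
\emph{The frame.} As in Section~\ref{sec:one}, all leaves with the label of $z$ are discarded, so this label should be rare. The vertex $w_2$ is the label of only $\nu_2\in\{1,2\}$ of the $T_1$-leaves. Let $z$ be one of them, let $S$ be the set of $T_1$-leaves with label other than $w_2$, and $\pi=2$. Then $|S|=|T_1|+2-\nu_2\ge|T_1|\ge2$. We choose $B$ so that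
\begin{equation}\label{eq:fan}
\alpha(s)+\beta(s)+j\in\mathcal L\qquad\text{for all } s\in S \text{ and } 2\le j\le b+1;
\end{equation}
the values $j=2,3$ then give \eqref{eq:F}.

If $w_2\in\{w_1,x\}$, let $B$ be a spanning tree of the connected graph $H-w_2=G[W]-w_2$, rooted at the other vertex of $\{w_1,x\}$. The paths of Lemma~\ref{lem:fan}(a) are return paths, and \eqref{eq:fan} follows from \eqref{eq:return}. Otherwise $w_2w_1x$ is a triangle of $H$. Let $B$ be the tree of Lemma~\ref{lem:tight}(c), rooted at $w_2$; it avoids the edge $w_1x$, so $B\subseteq G[W]$. For $s\in S$, go from $w_2$ to the base of $z$, through $T_1$ to the base of $s$, to $\lambda(s)$, and through $B$ to $w_2$. This cycle has length $\alpha(s)+\beta(s)$, its last edge is $yw_2$ with $y\in\{w_1,x\}$, and it avoids the other vertex $y'$ of $\{w_1,x\}$. Replace this edge by a $y$--$y'$ path of length $j$ through $T_2$ followed by the edge $y'w_2$. This proves \eqref{eq:fan}.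

All weights $g=\alpha+\beta+2$ are at least $4$, so $S^*=S$. Weight $4$ requires the same base as $z$, which holds for at most one leaf, so some weight is at least $5$. By \eqref{eq:F} there is an even length at least $6$, and $4\in\mathcal L$, so $p\ge2$. By Lemma~\ref{lem:fan}(b), $p\ge\lfloor b/2\rfloor$, $\tau\ge\lfloor(b-1)/2\rfloor$ and $\tau\ge1$.

\emph{Vertices.} Every vertex of $W\setminus\{w_1,x,w_2\}$ lies in $U_1\setminus\{w_1\}$, so by (P3) it is the label of a leaf in $S$. Hence $|W|\le|S|+3$ and
\[
n=|T_1|+|W|+b\le2|S|+b+3 .
\]

\emph{Proof of \eqref{eq:B}.} We have $b\le2\tau+2$, so $n\le4\tau2^p+2\tau+5$ by \eqref{eq:N}. Since $(\tau+2)^2-4\tau=\tau^2+4$ and $(\tau^2+4)2^p\ge4\tau^2+16\ge2\tau+4$, the bound follows.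

\emph{Proof of \eqref{eq:A}.} Let $\tau\ge2$. By Lemma~\ref{lem:oneframe} it suffices to show $b+3\le2^{p+1}$. For $b\le5$ this follows from $p\ge2$. For $b\ge6$ put $i=\lfloor b/2\rfloor\geq 3$; then $b+3\le2i+4\le2^{i+1}\le2^{p+1}$.

Let $\tau=1$. Then $5$ is the only odd length above $3$. So $b\le4$ by Lemma~\ref{lem:fan}(b), and all weights are at most $5$ by \eqref{eq:F}, that is, $\alpha+\beta\le3$ on $S$. Let $t$ be the base of $z$. A leaf of $S$ with $\alpha=2$ is a child of $t$ in $\widehat T_1$. A leaf with $\alpha=3$ has $\beta=0$, so its label is the root of $B$, and its base is a child of $t$; each base carries at most one leaf with this label. So each of the two children of $t$ accounts for at most one leaf of $S$, and $|S|\le2$. Then $n\le4+4+3=11$, while $c=1+\tau+p\ge4$.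
\end{proof}

\section{Proof of the main theorems}\label{sec:end}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
The cases $n\le3$ were settled at the start of Section~\ref{sec:structure}. Let $n\ge4$. If $G[A]$ contains a cycle, apply Proposition~\ref{prop:wheel}. Otherwise $G[A]$ is a forest with $\kappa\ge1$ components, and \eqref{eq:A} and \eqref{eq:B} hold by Proposition~\ref{prop:one} for $\kappa=1$, by Propositions~\ref{prop:single} and~\ref{prop:double} for $\kappa=2$, and by Proposition~\ref{prop:three} for $\kappa\ge3$. Inequality \eqref{eq:A} says $c\ge\log_2n$. Since $q=\tau+1$, inequality \eqref{eq:B} says $n\le(q+1)^22^p+1$, and taking logarithms in $n-1\le(q+1)^22^p$ gives the bound on $p$. Finally, $K_4$ is the wheel on four vertices, and its cycle lengths are $3$ and $4$, so $c=2=\log_24$.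
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Graphs With $2n-2$ Edges},
\texttt{https://github.com/alja123/alja123.github.io}.

\end{thebibliography}
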